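\title{A cofibrantly generated model category that is not Quillen equivalent to a combinatorial one}

\begin{abstract}
Assuming a proper class of measurable cardinals, which Vop\v{e}nka's principle supplies, we construct a cofibrantly generated model category whose homotopy category is not equivalent, even as a plain category, to the homotopy category of any combinatorial model category. The example is the trivial model structure on the category of algebras for a set functor that preserves colimits of all chains of uncountable cofinality but is not accessible; this functor is glued from reduced powers over $\omega$-sequences of measurable cardinals. We also give conditions under which a cofibrantly generated model category is Quillen equivalent to a combinatorial one, and we settle the case of trivial model structures on categories of algebras for a monad on sets.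
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in ZFC with definable classes. Categories are locally small and regular cardinals are infinite.

\subsection*{Two notions of size}
The factorizations in a model category usually come from the small object argument: one fixes a set of maps, attaches them by pushouts again and again, and stops after a long transfinite number of steps. Stopping is legitimate when every map from the domain of a generator into the final object already lands in one of the stages. This is a condition on well-ordered diagrams only.

Let $\mathcal M$ be a cocomplete category and $\theta$ a limit ordinal. A \emph{chain of length $\theta$} is a functor $X\colon\theta\to\mathcal M$. It is a \emph{$\theta$-sequence} if $X_\beta=\operatorname{colim}_{\alpha<\beta}X_\alpha$ for all limit ordinals $\beta<\theta$, and a $\theta$-sequence \emph{of maps in $\mathcal D$} if moreover all maps $X_\alpha\to X_{\alpha+1}$ lie in the class $\mathcal D$. For a regular cardinal $\kappa$, an object $A$ is \emph{$\kappa$-small relative to $\mathcal D$} if $\mathcal M(A,-)$ preserves colimits of $\theta$-sequences of maps in $\mathcal D$ for all limit ordinals $\theta$ of cofinality at least $\kappa$; it is \emph{small}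 relative to $\mathcal D$ if this holds for some $\kappa$. For a set $I$ of maps, a \emph{relative $I$-cell complex} is a transfinite composite of pushouts of maps in $I$. A model category is \emph{cofibrantly generated} if there are sets $I$ and $J$ of maps such that the domains of $I$ (of $J$) are small relative to the relative $I$-cell ($J$-cell) complexes, the trivial fibrations are the maps with the right lifting property against $I$, and the fibrations are the maps with the right lifting property against $J$.

The second notion tests more diagrams. For a regular cardinal $\lambda$, a poset is \emph{$\lambda$-directed} if every subset with fewer than $\lambda$ elements has an upper bound, and an object $A$ is \emph{$\lambda$-presentable} if $\mathcal M(A,-)$ preserves colimits of diagrams indexed by $\lambda$-directed posets. A category is \emph{locally presentable} if it is cocomplete and, for some $\lambda$, has a set of $\lambda$-presentable objects of which every object is a $\lambda$-directed colimit. A model category is \emph{combinatorial} if it is cofibrantly generated and its underlying category is locally presentable. An ordinal of cofinality at least $\lambda$ is a $\lambda$-directed poset, so a $\lambda$-presentable object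 is $\lambda$-small relative to all maps.

The underlying category of a model category is not a homotopy invariant, so the two conditions should be compared up to \emph{Quillen equivalence}, that is, up to finite zigzags of Quillen equivalences. \emph{Vop\v{e}nka's principle} (VP) states that no proper class of relational structures of a fixed set-sized signature forms a discrete full subcategory: in every such class there is a homomorphism between two members, possibly equal, that is not an identity (see \cite[Ch.~6]{AR}). The following problem comes from \cite{Erratum}.

\begin{quote}
\emph{Assume Vop\v{e}nka's principle. Is every cofibrantly generated model category Quillen equivalent to a combinatorial model category?}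
\end{quote}

One would guess yes. The small object argument for $I$, applied to the map from the initial object to $X$, shows that every object $X$ is weakly equivalent to one built by colimits from the domains and codomains of $I$. So the homotopy theory of $\mathcal M$ is carried by the closure $\mathcal K$ of a \emph{set} of objects under colimits, and it suffices that $\mathcal K$ be locally presentable. In the simplest case, when these objects are $\aleph_0$-small relative to all maps, they are finitely presentable and $\mathcal K$ is locally presentable in ZFC. And VP makes every cocomplete category with a small dense subcategory locally presentable \cite[Thm.~6.14]{AR}. A positive statement has been asserted in the literature \cite{Raptis}; nothing below relies on it.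

\subsection*{Results}
The answer is no. The \emph{trivial model structure} on a complete and cocomplete category $\mathcal M$ has the isomorphisms as weak equivalences and all maps as cofibrations and as fibrations; its homotopy category $\mathrm{Ho}(\mathcal M)$ is $\mathcal M$ itself.

\begin{theorem}\label{thm:A}
Assume that there is a proper class of measurable cardinals; for example, assume VP. There is a complete and cocomplete category $\mathcal M$ whose trivial model structure is cofibrantly generated by sets $I,J$ whose domains and codomains are all $\aleph_1$-small relative to all maps of $\mathcal M$, but $\mathrm{Ho}(\mathcal M)$ is not equivalent to $\mathrm{Ho}(\mathcal N)$ for any combinatorial model category $\mathcal N$. In particular, $\mathcal M$ is not Quillen equivalent to a combinatorial model category.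
\end{theorem}

Two complements, not needed for Theorem~\ref{thm:A}, locate the failure. The first makes the guess above precise.

\begin{theorem}\label{thm:B}
Let $\mathcal M$ be a model category cofibrantly generated by $I,J$. Let $S$ be a set of objects containing all domains and codomains of $I\cup J$, and let $\mathcal K\subseteq\mathcal M$ be a full replete subcategory containing $S$ and closed under small colimits in $\mathcal M$. If $\mathcal K$ is locally presentable, then $\mathcal K$ with the restricted classes of maps is a combinatorial model category, and $\mathcal K\hookrightarrow\mathcal M$ is a left Quillen equivalence. The category $\mathcal K$ is locally presentable in the following cases.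
\begin{enumerate}
\item[(a)] \textup{(ZFC)} $\mathcal K$ is the closure of $S$ under small colimits and, for some regular $\lambda$, all objects of $S$ are $\lambda$-presentable in $\mathcal K$ (for example, in $\mathcal M$). This holds in particular if all objects of $S$ are $\aleph_0$-small relative to all maps of $\mathcal M$.
\item[(b)] \textup{(VP)} $\mathcal K$ has a small dense subcategory.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:A}, $\aleph_0$ cannot be replaced by $\aleph_1$ in (a), even under VP: take for $S$ the domains and codomains of the generators in Theorem~\ref{thm:A}. For the same reason, under VP no $\mathcal K$ as in Theorem~\ref{thm:B} inside that category has a small dense subcategory.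

\begin{theorem}\label{thm:C}
\textup{(ZFC)} Let $T$ be a monad on $\mathbf{Set}$, and give its category of algebras $\mathbf{Set}^T$ the trivial model structure. The following are equivalent:
\begin{enumerate}
\item[(i)] $\mathbf{Set}^T$ is Quillen equivalent to a combinatorial model category;
\item[(ii)] $\mathbf{Set}^T\simeq\mathrm{Ho}(\mathcal N)$ for some combinatorial model category $\mathcal N$;
\item[(iii)] $T$ preserves $\lambda$-filtered colimits for some regular $\lambda$;
\item[(iv)] $\mathbf{Set}^T$ is locally presentable.
\end{enumerate}
\end{theorem}

\subsection*{The method}
We take for $\mathcal M$ a category of algebras, with forgetful functor $U\colon\mathcal M\to\mathbf{Set}$ and free functor $W$. Section~\ref{sec:obstruction} translates both sides of the question into statements about set functors: the trivial model structure is cofibrantly generated if $U$ preserves colimits of long chains, and $\mathcal M$ can be the homotopy category of a combinatorial model category only if $UW$ preserves $\lambda$-filtered colimits for some $\lambda$. Section~\ref{sec:functor} constructs a set functor $F$ that separates these two properties; the idea is first shown for a single measurable cardinal. Section~\ref{sec:algebras} passes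 to $F$-algebras and proves Theorem~\ref{thm:A} from measurable cardinals, and Section~\ref{sec:VP} derives these from VP. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}.

\section{Model categories and locally presentable categories}\label{sec:background}

\subsection*{Model categories}
A map $i$ has the \emph{left lifting property} (LLP) against $p$, and $p$ the \emph{right lifting property} (RLP) against $i$, if for all $u,v$ with $pu=vi$ there is $h$ with $hi=u$ and $ph=v$. A \emph{model category} is a complete and cocomplete category with classes of weak equivalences, cofibrations and fibrations, each closed under retracts, such that weak equivalences satisfy two-out-of-three, cofibrations have the LLP against fibrations whenever one of the two maps is a weak equivalence (is \emph{trivial}), and every map factors both as a cofibration followed by a trivial fibration and as a trivial cofibration followed by a fibration. We use the following standard facts.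

The cofibrations are exactly the maps with the LLP against all trivial fibrations, the trivial cofibrations those with the LLP against all fibrations, and dually. Hence cofibrations and trivial cofibrations are closed under coproducts, pushouts and transfinite composites, and fibrations under pullbacks and composites. An object is \emph{cofibrant} if the map to it from the initial object is a cofibration, and \emph{fibrant} dually; every object is weakly equivalent to a cofibrant one and to a fibrant one. The homotopy category $\gamma\colon\mathcal N\to\mathrm{Ho}(\mathcal N)$ is the localization at the weak equivalences, and $\gamma$ is the identity on objects.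

A left adjoint $L\colon\mathcal K\to\mathcal M$ with right adjoint $r$ is \emph{left Quillen} if it preserves cofibrations and trivial cofibrations. It is a \emph{left Quillen equivalence} if moreover, for $A$ cofibrant and $X$ fibrant, a map $LA\to X$ is a weak equivalence exactly when its adjunct $A\to rX$ is one. A Quillen equivalence induces an equivalence of homotopy categories. Finally, the \emph{small object argument}: if the domains of $I$ are small relative to the relative $I$-cell complexes, then every map factors as a relative $I$-cell complex followed by a map with the RLP against $I$.

The trivial structure satisfies the axioms: a square with an isomorphism on the left or on the right has a lift, and $f=\mathrm{id}\circ f=f\circ\mathrm{id}$ are the two factorizations.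

\subsection*{Filtered colimits}
A small category is \emph{$\lambda$-filtered} if every diagram in it with fewer than $\lambda$ morphisms has a cocone. A functor between cocomplete categories preserves $\lambda$-filtered colimits if and only if it preserves $\lambda$-directed ones \cite{AR}. If $\lambda\le\lambda'$ are regular, then $\lambda'$-filtered categories are $\lambda$-filtered, so preservation of $\lambda$-filtered colimits passes to $\lambda'$. A functor between locally presentable categories is \emph{accessible} if it preserves $\lambda$-filtered colimits for some regular $\lambda$.

A cocone $t_p\colon A_p\to A$ under a directed diagram of sets is a colimit if and only if every element of $A$ lies in the image of some $t_p$, and any $x,x'\in A_p$ with $t_p(x)=t_p(x')$ have equal images in $A_q$ for some $q\ge p$. We call these conditions \emph{surjectivity} and \emph{injectivity}.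

A set $S$ of objects is a \emph{strong generator} if maps out of $S$ detect equality of parallel maps and every monomorphism $m\colon A\to B$ through which all maps from $S$ to $B$ factor is an isomorphism. We use these facts from \cite{AR}.
\begin{enumerate}
\item[(P1)] A locally presentable category is complete, and each of its objects is $\lambda$-presentable for some $\lambda$.
\item[(P2)] A cocomplete category with a strong generator of $\lambda$-presentable objects is locally presentable \cite[Thm.~1.20]{AR}.
\item[(P3)] A locally presentable category is co-wellpowered \cite[Thm.~1.58]{AR}.
\end{enumerate}

\section{Long chains give generators, presentability forces accessibility}\label{sec:obstruction}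

We write $n=\{0,\dots,n-1\}$, so $0=\emptyset$.

\begin{lemma}\label{lem:generation}
Let $\mathcal M$ be complete and cocomplete, and let $U\colon\mathcal M\to\mathbf{Set}$ reflect isomorphisms and have a left adjoint $W$. Put
\[
I=\{W(0)\to W(1),\ W(2)\to W(1)\},\qquad J=\{\mathrm{id}_{W(0)}\}.
\]
In the trivial model structure, the trivial fibrations are the maps with the RLP against $I$ and the fibrations are the maps with the RLP against $J$. If $U$ preserves colimits of all chains whose length has cofinality at least $\kappa$, then $W(0),W(1),W(2)$ are $\kappa$-small relative to all maps, and $I,J$ cofibrantly generate the trivial model structure.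
\end{lemma}

\begin{proof}
By adjunction, $p$ has the RLP against $W(u)$ if and only if $Up$ has the RLP against $u$. A map of sets has the RLP against $0\to1$ if and only if it is surjective. A square from $2\to1$ to $Up$ is a pair of elements with the same image, and it has a lift exactly when they are equal; so the RLP against $2\to1$ is injectivity. Thus $p$ has the RLP against $I$ if and only if $Up$ is bijective, that is, $p$ is an isomorphism; and the trivial fibrations are the isomorphisms. Every map has the RLP against an identity and every map is a fibration. Finally $\mathcal M(W(n),-)\cong U(-)^n$, and finite powers commute with directed colimits of sets.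
\end{proof}

Now suppose that such an $\mathcal M$ is equivalent to $\mathrm{Ho}(\mathcal N)$ with $\mathcal N$ combinatorial. The difficulty is that the equivalence is one of plain categories and that $\gamma$ is not assumed to preserve filtered colimits, so presentability in $\mathcal N$ does not transfer to $\mathcal M$ directly. Two things do survive: $\gamma$ preserves coproducts of copies of a cofibrant object $c$, and $\mathrm{Ho}(\mathcal N)(\gamma c,\gamma(-))$ is accessible as a functor on $\mathcal N$. For the second we must describe homotopies by maps out of one fixed object. A \emph{cylinder} for $c$ is a factorization $c\sqcup c\xrightarrow{(i_0,i_1)}C\xrightarrow{\sigma}c$ of the fold map into a cofibration followed by a weak equivalence. If $c$ is cofibrant, then $i_0$ and $i_1$ are trivial cofibrations: the injections $c\to c\sqcup c$ are pushouts of the cofibration from the initial object to $c$, and $\sigma i_0=\sigma i_1=\mathrm{id}$.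

\begin{lemma}\label{lem:cylinder}
Let $c$ be cofibrant, $X$ fibrant, and $(C,i_0,i_1,\sigma)$ a fixed cylinder for $c$. Every map $\gamma c\to\gamma X$ is $\gamma f$ for some $f\colon c\to X$, and $\gamma f=\gamma g$ if and only if there is $H\colon C\to X$ with $Hi_0=f$ and $Hi_1=g$.
\end{lemma}

\begin{proof}
By \cite[Prop.~5.11]{DS}, $\gamma$ induces a bijection from the homotopy classes of maps $c\to X$ to $\mathrm{Ho}(\gamma c,\gamma X)$, where $f$ and $g$ are homotopic if $H'i_0'=f$ and $H'i_1'=g$ for some cylinder $(C',i_0',i_1',\sigma')$ and some $H'\colon C'\to X$. It remains to move such a homotopy from $C'$ to $C$, which we do through a path object. Factor the diagonal of $X$ as a weak equivalence $s\colon X\to X'$ followed by a fibration $p=(p_0,p_1)\colon X'\to X\times X$. Since $X$ is fibrant, the projections $X\times X\to X$ are fibrations; as $p_0s=\mathrm{id}$, the map $p_0$ is a trivial fibration. Consider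
\[
\begin{array}{ccc}
c&\xrightarrow{\quad sf\quad}&X'\\[2pt]
{\scriptstyle i_0'}\big\downarrow& &\big\downarrow{\scriptstyle p}\\[2pt]
C'&\xrightarrow{\ (f\sigma',\,H')\ }&X\times X
\end{array}
\qquad\qquad
\begin{array}{ccc}
c\sqcup c&\xrightarrow{\ (sf,\,k)\ }&X'\\[2pt]
{\scriptstyle (i_0,i_1)}\big\downarrow& &\big\downarrow{\scriptstyle p_0}\\[2pt]
C&\xrightarrow{\quad f\sigma\quad}&X.
\end{array}
\]
The left square commutes, both composites being $(f,f)$, and it has a lift $K\colon C'\to X'$ because $i_0'$ is a trivial cofibration. Put $k=Ki_1'$; then $p_0k=f\sigma'i_1'=f$ and $p_1k=H'i_1'=g$. The right square commutes because $p_0sf=p_0k=f$, and it has a lift $L\colon C\to X'$. Then $H=p_1L$ satisfies $Hi_0=p_1sf=f$ and $Hi_1=p_1k=g$.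
\end{proof}

\begin{proposition}\label{prop:obstruction}
Let $U\colon\mathcal M\to\mathbf{Set}$ have a left adjoint $W$, let $\mathcal N$ be a combinatorial model category, and let $E\colon\mathcal M\to\mathrm{Ho}(\mathcal N)$ be an equivalence of categories. Then $UW\colon\mathbf{Set}\to\mathbf{Set}$ preserves $\lambda$-filtered colimits for some regular $\lambda$.
\end{proposition}

\begin{proof}
Choose a cofibrant $c\in\mathcal N$ with $\gamma c\cong EW(1)$ and a cylinder $(C,i_0,i_1,\sigma)$ for $c$. For a set $Y$ and an object $A$, write $Y\cdot A$ for the coproduct of $Y$ copies of $A$. We shall show that $UW(Y)\cong\mathrm{Ho}(\mathcal N)(\gamma c,\gamma(Y\cdot c))$ naturally in $Y$ and that the right side is accessible.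

\emph{Step 1: an accessible fibrant replacement.} Lemma~\ref{lem:cylinder} needs a fibrant target, so we need a fibrant replacement that respects filtered colimits. Let $J=\{A_j\to B_j\}$ generate the trivial cofibrations, and by (P1) choose a regular $\lambda_0$ with all $A_j$ $\lambda_0$-presentable. Let $P(X)$ be the pushout of
\[
X\longleftarrow\coprod_j\mathcal N(A_j,X)\cdot A_j\longrightarrow\coprod_j\mathcal N(A_j,X)\cdot B_j,
\]
where the left map is evaluation, with its natural map $X\to P(X)$. Each $\mathcal N(A_j,-)$ preserves $\lambda_0$-filtered colimits, the functors $Y\mapsto Y\cdot A$ are left adjoints, and coproducts and pushouts commute with colimits; so $P$ preserves $\lambda_0$-filtered colimits. Put $P^0=\mathrm{Id}$, $P^{\alpha+1}=PP^\alpha$, take colimits at limit ordinals, and let $R=\operatorname{colim}_{\alpha<\lambda_0}P^\alpha$. By induction every $P^\alpha$, and then $R$, preserves $\lambda_0$-filtered colimits. The map $X\to RX$ is a transfinite composite of pushouts of coproducts of maps in $J$, hence a trivial cofibration. A map $A_j\to RX$ factors through some $P^\alpha X$, because the ordinal $\lambda_0$ is $\lambda_0$-directed, and so extends along $A_j\to B_j$ to a map $B_j\to P^{\alpha+1}X\to RX$. Thus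 $RX$ is fibrant.

\emph{Step 2: $\Gamma=\mathrm{Ho}(\mathcal N)(\gamma c,\gamma(-))$ is accessible.} By Step~1 and Lemma~\ref{lem:cylinder}, naturally in $X\in\mathcal N$,
\[
\Gamma(X)\cong\Gamma(RX)\cong\operatorname{coeq}\bigl(\mathcal N(C,RX)\rightrightarrows\mathcal N(c,RX)\bigr),
\]
the two maps being composition with $i_0$ and $i_1$. Choose a regular $\lambda\ge\lambda_0$ with $c$ and $C$ $\lambda$-presentable. Then $\mathcal N(C,R-)$ and $\mathcal N(c,R-)$ preserve $\lambda$-filtered colimits, and so does their coequalizer $\Gamma$.

\emph{Step 3: $\gamma(Y\cdot c)$ is a coproduct of copies of $\gamma c$.} The object $Y\cdot c$ is cofibrant, and $Y\cdot C$ is a cylinder for it: $Y\cdot c\sqcup Y\cdot c\cong Y\cdot(c\sqcup c)\to Y\cdot C$ is a coproduct of cofibrations, and $Y\cdot\sigma$ is a retraction of $Y\cdot i_0$, which is a coproduct of trivial cofibrations, so $Y\cdot\sigma$ is a weak equivalence by two-out-of-three. For fibrant $X$, maps $Y\cdot c\to X$ are $Y$-indexed families of maps $c\to X$, and homotopies through $Y\cdot C$ are $Y$-indexed families of homotopies through $C$. Lemma~\ref{lem:cylinder}, applied to both cylinders, shows that composition with the injections is a bijection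
\[
\mathrm{Ho}(\mathcal N)(\gamma(Y\cdot c),\gamma X)\longrightarrow\prod_{Y}\mathrm{Ho}(\mathcal N)(\gamma c,\gamma X).
\]
Every object of $\mathrm{Ho}(\mathcal N)$ is isomorphic to $\gamma X$ with $X$ fibrant, so the claim follows.

\emph{Step 4: comparison.} Let $Q(Y)=Y\cdot c$, a left adjoint functor $\mathbf{Set}\to\mathcal N$. Both $\Phi=\gamma Q$ and $\Phi=EW$ have the property that the maps $\Phi(y)\colon\Phi(1)\to\Phi(Y)$, for $y\colon1\to Y$, form a coproduct: the first by Step~3, the second because $W$ is a left adjoint and $E$ an equivalence. An isomorphism $\theta_1\colon\gamma Q(1)\to EW(1)$ therefore extends to isomorphisms $\theta_Y$ determined by $\theta_Y\circ\gamma Q(y)=EW(y)\circ\theta_1$. They are natural: for $h\colon Y\to Y'$, both $EW(h)\circ\theta_Y$ and $\theta_{Y'}\circ\gamma Q(h)$ give $EW(hy)\circ\theta_1$ when composed with $\gamma Q(y)$. Hence, naturally in $Y$,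
\[
UW(Y)\cong\mathcal M(W1,WY)\cong\mathrm{Ho}(\mathcal N)(EW1,EWY)\cong\Gamma(Q(Y)),
\]
and $\Gamma Q$ preserves $\lambda$-filtered colimits.
\end{proof}

Local presentability of $\mathcal N$ entered only through (P1), in the choice of $\lambda_0$ and $\lambda$. Of the conclusion we shall use one consequence. For a functor $H\colon\mathbf{Set}\to\mathbf{Set}$, say that $x\in H(D)$ is \emph{supported by} $Y\subseteq D$ if $x$ lies in the image of $H(Y\hookrightarrow D)$; then $x$ is also supported by every $Y'$ with $Y\subseteq Y'\subseteq D$. A set $D$ is the $\lambda$-directed colimit of its subsets of size less than $\lambda$. Therefore: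
\begin{equation}\label{eq:support}
\begin{array}{l}
\text{if $H$ preserves $\lambda$-filtered colimits, then every $x\in H(D)$}\\
\text{is supported by some $Y\subseteq D$ with $|Y|<\lambda$.}
\end{array}
\end{equation}

\begin{example}\label{ex:powerset}
The obstruction alone is easy to meet. Let $\mathcal P$ be the covariant power set monad and $\mathcal M=\mathbf{Set}^{\mathcal P}$, which is complete and cocomplete \cite[Ch.~4]{Borceux}. The element $D\in\mathcal P(D)$ is supported by no proper subset of $D$, so $\mathcal P=UW$ is not accessible by \eqref{eq:support}, and $\mathcal M$ is not the homotopy category of a combinatorial model category. But Lemma~\ref{lem:generation} does not give cofibrant generation. For a regular $\kappa$, the $\kappa$-sequence $W(\alpha)$, $\alpha<\kappa$, consists of pushouts of $W(0)\to W(1)$ and has colimit $W(\kappa)$, while $(\kappa,\kappa)\in\mathcal P(\kappa)^2\cong\mathcal M(W(2),W(\kappa))$ comes from no stage. So $W(2)$ is not small relative to the relative $I$-cell complexes. The task is to keep large supports and yet preserve long chains.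
\end{example}

\section{A set functor that preserves long chains and is not accessible}\label{sec:functor}

\subsection*{Where large supports can occur}
Let $H$ preserve colimits of chains of uncountable cofinality, let $x\in H(D)$, and let $Y$ be a support of $x$ of least cardinality, say $x$ is the image of $y\in H(Y)$. If $|Y|$ had uncountable cofinality, then $Y$ would be the union of a chain of length $|Y|$ of smaller subsets, one of which would support $y$ and hence $x$. So $|Y|$ is finite or has cofinality $\omega$. To get unbounded supports, we must create new elements at arbitrarily large cardinals of cofinality $\omega$ without disturbing chains of any uncountable regular length. Reduced powers turn this into a question about filters.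

Let $\mathcal F$ be a filter on a set $D$: a family of nonempty subsets that contains $D$ and is closed under supersets and finite intersections. The \emph{reduced power} $A^D/\mathcal F$ is the quotient of $A^D$ by the relation $\{d:f(d)=g(d)\}\in\mathcal F$. It is a functor of $A$, with $h\colon A\to A'$ acting by $[f]\mapsto[hf]$.

\begin{lemma}\label{lem:criterion}
Let $\lambda$ be a regular cardinal. The functor $A\mapsto A^D/\mathcal F$ preserves colimits of chains of length $\lambda$ if and only if every map $a\colon D\to\lambda$ is bounded on some member of $\mathcal F$.
\end{lemma}

\begin{proof}
Suppose the functor preserves these colimits. The set $\lambda$ is the colimit of the chain of its initial segments $\alpha<\lambda$, so $[a]=[f]$ for some $f$ with values in some $\alpha<\lambda$. Then $a<\alpha$ on the member $\{d:a(d)=f(d)\}$ of $\mathcal F$.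

Conversely, assume the boundedness condition, and let $t_\alpha\colon A_\alpha\to A$ be the colimit of a chain of length $\lambda$. For surjectivity, let $f\colon D\to A$ and let $a(d)$ be the least $\alpha$ with $f(d)\in t_\alpha(A_\alpha)$. Choose $Z\in\mathcal F$ and $\alpha<\lambda$ with $a\le\alpha$ on $Z$. The images $t_\alpha(A_\alpha)$ increase with $\alpha$, so $f(Z)\subseteq t_\alpha(A_\alpha)$; as $Z\ne\emptyset$, also $A_\alpha\neq\emptyset$. Hence there is $f'\colon D\to A_\alpha$ with $t_\alpha f'=f$ on $Z$, and $[f]$ is the image of $[f']$. For injectivity, let $f,g\colon D\to A_\alpha$ satisfy $t_\alpha f=t_\alpha g$ on $Z_1\in\mathcal F$. For $d\in Z_1$ let $a(d)\ge\alpha$ be least such that $f(d)$ and $g(d)$ have the same image in $A_{a(d)}$, and let $a(d)=\alpha$ for $d\notin Z_1$. If $a\le\beta$ on $Z_2\in\mathcal F$, then $\beta\ge\alpha$ and the images of $f$ and $g$ in $A_\beta$ agree on $Z_1\cap Z_2\in\mathcal F$.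
\end{proof}

A chain whose length has cofinality $\lambda$ has a cofinal subchain of length $\lambda$, with the same colimit before and after applying a functor. So only regular lengths need to be tested. For $\mathcal F=\{D\}$ the functor is the power $A^D$, and the criterion holds exactly when $|D|<\lambda$; an uncountable power already fails at $\lambda=\aleph_1$. We need a filter on a large set all of whose members are large, but which makes maps to small ordinals bounded. Measures do this.

\subsection*{One measurable cardinal}
An uncountable cardinal $\kappa$ is \emph{measurable} if it carries an ultrafilter $\mathcal U$ (a filter containing $Z$ or $\kappa\setminus Z$ for every $Z\subseteq\kappa$) that is \emph{nonprincipal} (contains no singleton) and \emph{$\kappa$-complete} (closed under intersections of fewer than $\kappa$ members). We call $\mathcal U$ a \emph{measure} on $\kappa$. Taking complements, a union of fewer than $\kappa$ sets not in $\mathcal U$ is not in $\mathcal U$. Applied to singletons and to the fibers of a map, this gives: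
\begin{enumerate}
\item[(M1)] every member of $\mathcal U$ has cardinality $\kappa$;
\item[(M2)] every map from $\kappa$ to a set of cardinality less than $\kappa$ is constant on a member of $\mathcal U$.
\end{enumerate}
Also $\kappa$ is regular, since by (M1) it is not a union of fewer than $\kappa$ sets of size less than $\kappa$.

\begin{example}\label{ex:ultrapower}
Let $\mathcal U$ be a measure on $\kappa$ and $H(A)=A^\kappa/\mathcal U$. Sending an element to the class of the constant map embeds $A$ in $H(A)$, naturally in $A$.
\begin{enumerate}
\item[(a)] If $|A|<\kappa$, then $H(A)=A$ by (M2). Below $\kappa$, the functor $H$ is invisible.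
\item[(b)] The element $[\mathrm{id}_\kappa]\in H(\kappa)$ is not the class of a constant, since the identity is constant only on sets with at most one element and these are not in $\mathcal U$ by (M1). By (a), it is supported by no subset of size less than $\kappa$.
\item[(c)] Let $\lambda$ be regular and $a\colon\kappa\to\lambda$. If $\lambda>\kappa$, then $a$ is bounded by regularity. If $\lambda<\kappa$, then $a$ is constant on a member of $\mathcal U$ by (M2). If $\lambda=\kappa$, the identity is unbounded on every member of $\mathcal U$ by (M1). So $H$ preserves colimits of chains of every regular length except $\kappa$.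
\end{enumerate}
\end{example}

Property (b) is a large support, and (a) is what will allow a proper class of such functors to be glued into one set functor. The defect is the bad length in (c): it is uncountable, and it is unbounded as $\kappa$ varies. The remedy is to use infinitely many measurable cardinals $\kappa_0<\kappa_1<\cdots$ and to ignore finitely many of them. Each $\lambda$ equals at most one $\kappa_n$, which is then ignored, and the new element is born at $\sup_n\kappa_n$, which has cofinality $\omega$.

\subsection*{Sequences of measurable cardinals}
From here to the end of Section~\ref{sec:algebras} we assume that there is a proper class of measurable cardinals. Let $\mathbb S$ be the class of sequences $s=(\kappa_n,\mathcal U_n)_{n<\omega}$ with $\kappa_0<\kappa_1<\cdots$ measurable and $\mathcal U_n$ a measure on $\kappa_n$. Put $\mu_s=\sup_n\kappa_n$, a cardinal of cofinality $\omega$, and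
\[
D_s=\{(n,\xi):n<\omega,\ \xi<\kappa_n\},\qquad|D_s|=\mu_s.
\]
For $Z\subseteq D_s$ let $Z_n=\{\xi:(n,\xi)\in Z\}$, and let $\mathcal F_s$ be the filter of all $Z\subseteq D_s$ with $Z_n\in\mathcal U_n$ for almost all $n$, meaning all but finitely many. Define
\[
F_s(A)=A^{D_s}/\mathcal F_s,\qquad G(A)=A^\omega/\mathcal C,
\]
where $\mathcal C$ is the filter of cofinite subsets of $\omega$. The functor $G$ takes over the role of the identity functor in Example~\ref{ex:ultrapower}: a map on $D_s$ that is constant on each column $\{n\}\times\kappa_n$ is a sequence, taken modulo finite changes. Let $\pi\colon D_s\to\omega$ be the projection.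

\begin{lemma}\label{lem:Fs}
The assignment $[g]\mapsto[g\pi]$ is a natural injection $G\to F_s$, by which we regard $G$ as a subfunctor of $F_s$. Moreover:
\begin{enumerate}
\item[(a)] if $|A|<\mu_s$, then $F_s(A)=G(A)$;
\item[(b)] $x_s=[\mathrm{id}_{D_s}]\in F_s(D_s)$ does not lie in $G(D_s)$;
\item[(c)] $G$ and $F_s$ preserve colimits of chains of uncountable cofinality.
\end{enumerate}
\end{lemma}

\begin{proof}
If $g(n)=g'(n)$ for almost all $n$, then $g\pi$ and $g'\pi$ agree on almost all columns, which form a member of $\mathcal F_s$. If $g\pi=g'\pi$ on $Z\in\mathcal F_s$, then $g(n)=g'(n)$ whenever $Z_n\ne\emptyset$, which holds for almost all $n$.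

(a) Let $f\colon D_s\to A$. For almost all $n$ we have $\kappa_n>|A|$, and then $f(n,-)$ takes a constant value $g(n)$ on a member of $\mathcal U_n$ by (M2). Put $g(n)=f(n,0)$ for the remaining $n$. Then $[f]=[g\pi]$.

(b) If $\mathrm{id}=g\pi$ on $Z\in\mathcal F_s$, then the identity is constant on each $\{n\}\times Z_n$, so $|Z_n|\le1$ for all $n$; but $|Z_n|=\kappa_n$ for almost all $n$ by (M1).

(c) We apply Lemma~\ref{lem:criterion} with $\lambda$ regular and uncountable. Every map $\omega\to\lambda$ is bounded, which settles $G$. Let $a\colon D_s\to\lambda$. We have $\mu_s\ne\lambda$, because the cofinalities differ. If $\mu_s<\lambda$, then $a$ is bounded on $D_s$. If $\mu_s>\lambda$, then $\kappa_n>\lambda$ for all $n\ge m$, say, and by (M2) the map $a(n,-)$ has a constant value $c_n$ on some $Z^n\in\mathcal U_n$. On $\bigcup_{n\ge m}\{n\}\times Z^n\in\mathcal F_s$ the map $a$ is bounded by $\sup_{n\ge m}c_n$, which is less than $\lambda$ because $\lambda$ is regular and uncountable.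
\end{proof}

A single $F_s$ has supports of size at most $\mu_s$, since $[f]$ is supported by the image of $f$. To defeat every bound we need all $F_s$ at once. Their coproduct is not a set functor, as $F_s(1)\neq\emptyset$ for each of the proper class of $s$. Their union along the common part $G$ is one. Define
\[
F(A)=G(A)\sqcup\coprod_{s\in\mathbb S}\bigl(F_s(A)\setminus G(A)\bigr).
\]
By Lemma~\ref{lem:Fs}(a) only the $s$ with $\mu_s\le|A|$ contribute, and these form a set; so $F(A)$ is a set. We regard each $F_s(A)$ as a subset of $F(A)$. Then
\begin{equation}\label{eq:amalgam}
F(A)=\bigcup_{s\in\mathbb S}F_s(A),\qquad F_s(A)\cap F_{s'}(A)=G(A)\quad\text{for }s\ne s'.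
\end{equation}
For $h\colon A\to A'$ the maps $F_s(h)$ all restrict to $G(h)$, so they combine to a map $F(h)$. Thus $F$ is a functor $\mathbf{Set}\to\mathbf{Set}$ with subfunctors $F_s$.

\begin{proposition}\label{prop:F}
\begin{enumerate}
\item[(a)] $F$ preserves colimits of chains of uncountable cofinality.
\item[(b)] For $s\in\mathbb S$, the element $x_s\in F(D_s)$ is supported by no $Y\subseteq D_s$ with $|Y|<\mu_s$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $t_\alpha\colon A_\alpha\to A$ be the colimit of such a chain. An element of $F(A)$ lies in some $F_s(A)$, so it comes from some $F_s(A_\alpha)$ by Lemma~\ref{lem:Fs}(c). For injectivity, let $x\in F_s(A_\alpha)$ and $x'\in F_{s'}(A_\alpha)$ have the same image $u\in F(A)$. If $s=s'$, they agree at a later stage by Lemma~\ref{lem:Fs}(c). If $s\ne s'$, then $u\in G(A)$ by \eqref{eq:amalgam}, so $u$ is the image of some $y\in G(A_\beta)$ with $\beta\ge\alpha$. The images of $x$ and $y$ agree at a later stage because $F_s$ preserves the colimit, and those of $x'$ and $y$ because $F_{s'}$ does. At the larger of the two stages $x$ and $x'$ agree.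

(b) Let $\iota\colon Y\hookrightarrow D_s$ with $|Y|<\mu_s$, and suppose $x_s=F(\iota)(z)$ with $z\in F_{s'}(Y)$. If $s'\ne s$, then $x_s\in F_{s'}(D_s)\cap F_s(D_s)=G(D_s)$. If $s'=s$, then $z\in G(Y)$ by Lemma~\ref{lem:Fs}(a), and again $x_s\in G(D_s)$. Both contradict Lemma~\ref{lem:Fs}(b).
\end{proof}

Above any cardinal $\lambda$ there is an increasing $\omega$-sequence of measurable cardinals, so there is $s\in\mathbb S$ with $\mu_s\ge\lambda$. This is where the \emph{proper class} of measurable cardinals is used; with \eqref{eq:support} it shows that $F$ is not accessible. The restriction to uncountable cofinality in (a) is necessary: $D_s$ is the union of the $\omega$-chain of subsets $\{(n,\xi):n<m\}$, each of size less than $\mu_s$, and none of them supports $x_s$.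

\section{The category of $F$-algebras}\label{sec:algebras}

To apply Section~\ref{sec:obstruction} we need a complete and cocomplete category over $\mathbf{Set}$ whose forgetful functor inherits the chains of $F$ and whose free objects inherit its large supports. Let $\mathcal M=\mathrm{Alg}(F)$: objects are pairs $(A,a)$ with $a\colon F(A)\to A$, and a homomorphism $(A,a)\to(B,b)$ is a map $h\colon A\to B$ with $ha=bF(h)$. Let $U\colon\mathcal M\to\mathbf{Set}$ be the forgetful functor.

\begin{lemma}\label{lem:creates}
$U$ reflects isomorphisms, $\mathcal M$ is complete, and $U$ creates all colimits that $F$ preserves. In particular $U$ preserves colimits of chains of uncountable cofinality.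
\end{lemma}

\begin{proof}
If $h$ is a bijective homomorphism, then $h^{-1}b=aF(h^{-1})$ follows from $ha=bF(h)$. Let $(A_i,a_i)$ be a small diagram in $\mathcal M$. If $p_i\colon A\to A_i$ is the limit of the underlying sets, there is a unique $a$ with $p_ia=a_iF(p_i)$ for all $i$. A cone of homomorphisms $h_i=p_ih$ from $(B,b)$ has $p_ihb=a_iF(h_i)=p_iaF(h)$, so $h$ is a homomorphism and $(A,a)$ is a limit. If $c_i\colon A_i\to A$ is the colimit of the underlying sets and $F$ preserves it, there is a unique $a$ with $aF(c_i)=c_ia_i$. A cocone of homomorphisms $h_i=hc_i$ to $(B,b)$ has $haF(c_i)=h_ia_i=bF(h)F(c_i)$, and the $F(c_i)$ are jointly epimorphic, so $h$ is a homomorphism and $(A,a)$ is a colimit. The last claim follows from Proposition~\ref{prop:F}(a).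
\end{proof}

Since $F$ is not accessible, neither free algebras nor general colimits come from the theory of locally presentable categories. Free algebras need only one long chain, by Ad\'amek's initial algebra construction, which we recall.

\begin{lemma}\label{lem:initial}
Let $H\colon\mathbf{Set}\to\mathbf{Set}$ preserve colimits of chains of length $\omega_1$. Then there is an initial $H$-algebra $(L,e)$, and $e\colon H(L)\to L$ is bijective.
\end{lemma}

\begin{proof}
Define sets $L_\alpha$ and compatible maps $\ell_{\alpha\beta}\colon L_\alpha\to L_\beta$ for $\alpha\le\beta\le\omega_1+1$ by $L_0=\emptyset$, $L_{\alpha+1}=H(L_\alpha)$, and $L_\beta=\operatorname{colim}_{\alpha<\beta}L_\alpha$ for limit $\beta$, with $\ell_{\alpha+1,\beta+1}=H(\ell_{\alpha\beta})$; for limit $\beta$ the map $\ell_{\beta,\beta+1}$ is determined by $\ell_{\beta,\beta+1}\ell_{\alpha+1,\beta}=H(\ell_{\alpha\beta})$ for $\alpha<\beta$. Put $L=L_{\omega_1}$. The map $\ell_{\omega_1,\omega_1+1}$ is the comparison map $\operatorname{colim}_\alpha H(L_\alpha)\to H(\operatorname{colim}_\alpha L_\alpha)$, so it is bijective; let $e$ be its inverse.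

Given $a\colon H(A)\to A$, define $a_\alpha\colon L_\alpha\to A$ recursively: $a_0$ is the empty map, $a_{\alpha+1}=aH(a_\alpha)$, and $a_\beta$ is induced by the earlier maps for limit $\beta$. These maps form a cocone: $a_{\alpha+2}\ell_{\alpha+1,\alpha+2}=aH(a_{\alpha+1}\ell_{\alpha,\alpha+1})=a_{\alpha+1}$ by induction, and for limit $\beta$ the maps $a_{\beta+1}\ell_{\beta,\beta+1}$ and $a_\beta$ both give $aH(a_\alpha)$ when composed with $\ell_{\alpha+1,\beta}$. The case $\beta=\omega_1$ reads $aH(a_{\omega_1})=a_{\omega_1}e$, so $a_{\omega_1}$ is a homomorphism. If $\varphi\colon(L,e)\to(A,a)$ is any homomorphism, then $\varphi\ell_{\alpha,\omega_1}=a_\alpha$ by induction on $\alpha<\omega_1$, the successor step being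
\[
\varphi\,\ell_{\alpha+1,\omega_1}=\varphi\,e\,H(\ell_{\alpha,\omega_1})=a\,H(\varphi\,\ell_{\alpha,\omega_1})=a\,H(a_\alpha).
\]
Hence $\varphi=a_{\omega_1}$.
\end{proof}

For a set $X$, the functor $X\sqcup F(-)$ preserves colimits of chains of length $\omega_1$, and its algebras are the $F$-algebras equipped with a map from $X$. Its initial algebra is therefore a free $F$-algebra $W(X)=(TX,w_X)$ with unit $\eta_X\colon X\to TX$. So $U$ has a left adjoint $W$, we have $T=UW$, and
\begin{equation}\label{eq:lambek}
[\eta_X,w_X]\colon X\sqcup F(TX)\longrightarrow TX\quad\text{is bijective.}
\end{equation}
In words: every element of $TX$ is either a generator or the value of the structure map, never both, and in exactly one way. For $h\colon X\to X'$, the map $T(h)$ is a homomorphism compatible with the units: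
\begin{equation}\label{eq:natural}
T(h)\,\eta_X=\eta_{X'}\,h,\qquad T(h)\,w_X=w_{X'}\,F(Th).
\end{equation}

\begin{lemma}\label{lem:cocomplete}
$\mathcal M$ is cocomplete.
\end{lemma}

\begin{proof}
We use Freyd's initial object theorem \cite[V.6]{MacLane}: a locally small complete category has an initial object if it has a \emph{weakly initial set}, a set of objects such that every object receives a map from one of them. Let $\Delta=(\Delta_i)$ be a small diagram in $\mathcal M$ with structure maps $\delta_i$. A colimit of $\Delta$ is an initial object of the category of cocones under $\Delta$. This category is locally small, and it is complete: the limit in $\mathcal M$ of the apexes carries the induced cocone.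

First, images are subalgebras. Let $\varphi\colon(B',b')\to(A,a)$ be a homomorphism and $\varphi=mq$ its factorization through the image $B\subseteq A$. The surjection $q$ has a section, so $F(q)$ is surjective, and $aF(m)F(q)(v)=\varphi(b'(v))\in B$ for $v\in F(B')$. Thus $aF(m)=mb$ for a unique $b\colon F(B)\to B$, and $m\colon(B,b)\to(A,a)$ is an injective homomorphism.

Now let $u_i\colon\Delta_i\to(A,a)$ be a cocone and $X=\coprod_iU\Delta_i$. Let $\varphi\colon W(X)\to(A,a)$ be the homomorphism induced by the $u_i$, with image $m\colon(B,b)\to(A,a)$. Each $u_i$ takes values in $B$, say $u_i=mu_i'$. From $mu_i'\delta_i=aF(m)F(u_i')=mbF(u_i')$ and the injectivity of $m$ we see that $u_i'$ is a homomorphism, and likewise that the $u_i'$ form a cocone. So every cocone receives a map from a cocone isomorphic to one whose apex is carried by a quotient set of $TX$. There is a set of such quotients, each carries a set of algebra structures, and each of these a set of cocones.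
\end{proof}

It remains to pass the large supports from $F$ to $T$. An element $x\in F(D)$ gives the ``term of depth one'' $w_D(F(\eta_D)(x))\in TD$, and \eqref{eq:lambek} allows $x$ to be read off from it.

\begin{lemma}\label{lem:transfer}
Let $\emptyset\ne Y\subseteq D$ and $x\in F(D)$. If $t=w_D(F(\eta_D)(x))\in TD$ is supported by $Y$, then so is $x$.
\end{lemma}

\begin{proof}
Let $\iota\colon Y\hookrightarrow D$ and $t=T(\iota)(t')$. By \eqref{eq:lambek}, $t\notin\eta_D(D)$, so $t'\notin\eta_Y(Y)$ by \eqref{eq:natural}, and $t'=w_Y(z)$ for some $z\in F(TY)$. Then $w_D(F(T\iota)(z))=t$ by \eqref{eq:natural}, and $w_D$ is injective, so $F(T\iota)(z)=F(\eta_D)(x)$.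

Fix $y_0\in Y$. By \eqref{eq:lambek} there are maps $\rho_Y\colon TY\to Y$ and $\rho_D\colon TD\to D$ with $\rho_Y\eta_Y=\mathrm{id}$ and $\rho_D\eta_D=\mathrm{id}$ that send the images of $w_Y$ and of $w_D$ to $y_0$. Then $\rho_DT(\iota)=\iota\rho_Y$: by \eqref{eq:natural}, both sides send $\eta_Y(y)$ to $y$ and the image of $w_Y$ to $y_0$. Hence
\[
x=F(\rho_D)F(\eta_D)(x)=F(\rho_D)F(T\iota)(z)=F(\iota)\bigl(F(\rho_Y)(z)\bigr).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Assume a proper class of measurable cardinals; by Proposition~\ref{prop:VP} below, VP implies this. The category $\mathcal M=\mathrm{Alg}(F)$ is complete and cocomplete by Lemmas~\ref{lem:creates} and~\ref{lem:cocomplete}. By Lemma~\ref{lem:creates}, Lemma~\ref{lem:generation} applies with $\kappa=\aleph_1$: the trivial model structure is cofibrantly generated by $I$ and $J$, whose domains and codomains $W(0),W(1),W(2)$ are $\aleph_1$-small relative to all maps.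

Suppose $\mathcal M=\mathrm{Ho}(\mathcal M)$ is equivalent to $\mathrm{Ho}(\mathcal N)$ with $\mathcal N$ combinatorial. By Proposition~\ref{prop:obstruction}, $T$ preserves $\lambda$-filtered colimits for some regular $\lambda$. Choose $s\in\mathbb S$ with $\mu_s\ge\lambda$ and put $D=D_s$. By \eqref{eq:support}, the element $w_D(F(\eta_D)(x_s))\in TD$ is supported by some $Y\subseteq D$ with $|Y|<\lambda$, and after adding a point we may take $Y\ne\emptyset$. By Lemma~\ref{lem:transfer}, $x_s$ is supported by $Y$. Since $|Y|<\mu_s$, this contradicts Proposition~\ref{prop:F}(b).

A zigzag of Quillen equivalences induces an equivalence of homotopy categories, so $\mathcal M$ is not Quillen equivalent to a combinatorial model category.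
\end{proof}

\section{Measurable cardinals from Vop\v{e}nka's principle}\label{sec:VP}

The following fact is well known; we include a proof from the form of VP stated in the introduction. We choose structures whose homomorphisms are elementary embeddings between levels $V_\delta$ of the cumulative hierarchy, and we read off a measure from the first ordinal that such an embedding moves. Constants force this ordinal above a given $\alpha$.

\begin{proposition}\label{prop:VP}
VP implies that there is a proper class of measurable cardinals.
\end{proposition}

\begin{proof}
Fix an ordinal $\alpha\ge\omega$; we find a measurable cardinal above $\alpha$. Consider the first-order language with $\in$, a constant $c$, and constants $c_\xi$ for $\xi\le\alpha$. Take the signature with an $n$-ary relation symbol $R_\varphi$ for each $n\ge1$ and each formula $\varphi(x_1,\dots,x_n)$ of this language. For $\beta>\alpha$ let $\mathfrak A_\beta$ be the structure on $V_{\beta+\omega}$ in which $R_\varphi$ is the set of tuples satisfying $\varphi$ in $V_{\beta+\omega}$, with $c$ read as $\beta$ and $c_\xi$ as $\xi$. The relation for $x=c$ is $\{\beta\}$, so these structures are distinct and form a proper class. By VP there is a homomorphism $j\colon\mathfrak A_\beta\to\mathfrak A_{\beta'}$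 that is not an identity. It preserves both $R_\varphi$ and $R_{\neg\varphi}$, so it is elementary, with $j(\beta)=\beta'$ and $j(\xi)=\xi$ for $\xi\le\alpha$. For a limit ordinal $\delta$, the notions of ordinal, successor, intersection, difference and value of a function are defined in $V_\delta$ by their usual formulas. So is rank, because the rank function restricted to the transitive closure of $\{x\}$ lies in $V_\delta$ when $x$ does. Hence $j$ respects all of these notions.

\emph{The map $j$ moves an ordinal.} If $\beta\ne\beta'$, it moves $\beta$. Suppose $\beta=\beta'$ and $j$ fixes all ordinals. Then $\operatorname{rank}j(x)=j(\operatorname{rank}x)=\operatorname{rank}x$ for all $x$. Take $x$ of least rank with $j(x)\ne x$. Every $z$ of smaller rank is fixed, so $z\in x$ if and only if $z=j(z)\in j(x)$. All elements of $x$ and of $j(x)$ have smaller rank, so $j(x)=x$, a contradiction.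

Let $\kappa$ be the least ordinal moved. Then $\kappa>\alpha$. The ordinal $j(\kappa)$ exceeds $j(\xi)=\xi$ for all $\xi<\kappa$ and differs from $\kappa$, so $j(\kappa)>\kappa$. Also $\kappa\le\beta$: otherwise $j(\beta)=\beta$, hence $j(\beta+n)=\beta+n$ for all $n$, and no ordinal of $V_{\beta+\omega}$ would be moved. Therefore all subsets of $\kappa$, and all sequences of such subsets of length less than $\kappa$, lie in $V_{\beta+\omega}$. Put
\[
\mathcal U=\{Z\subseteq\kappa:\kappa\in j(Z)\}.
\]
This is an ultrafilter on $\kappa$, because $\kappa\in j(\kappa)$, $j(\emptyset)=\emptyset$, and $j$ respects inclusions, binary intersections and differences; in particular $j(\kappa\setminus Z)=j(\kappa)\setminus j(Z)$. It is nonprincipal, because $j(\{\xi\})=\{\xi\}\not\ni\kappa$ for $\xi<\kappa$. Let $0<\delta<\kappa$ and let $\vec Z=(Z_\xi)_{\xi<\delta}$ be a sequence in $\mathcal U$. Since $j$ fixes all ordinals up to $\delta$, the sequence $j(\vec Z)$ has length $\delta$ and $\xi$-th term $j(Z_\xi)$. So $j(\bigcap_{\xi<\delta}Z_\xi)=\bigcap_{\xi<\delta}j(Z_\xi)\ni\kappa$, and $\mathcal U$ is closed under intersections of sequences of length less than $\kappa$. Finally $\kappa$ is a cardinal: if $|\kappa|<\kappa$, the complements of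 the singletons would form a sequence in $\mathcal U$ of length $|\kappa|$ with empty intersection. Thus $\kappa>\alpha\ge\omega$ is measurable.
\end{proof}

\section{Colimit-closed subcategories}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathcal K$ be locally presentable. Its colimits are computed as in $\mathcal M$, and it is complete by (P1).

\emph{Model structure.} Call a map of $\mathcal K$ a weak equivalence, cofibration or fibration if it is one in $\mathcal M$. Two-out-of-three, closure under retracts and lifting are inherited, the last because $\mathcal K$ is full. Let $f$ be a map of $\mathcal K$. The small object argument in $\mathcal M$ for $I$ factors $f$ as a relative $I$-cell complex, which is a cofibration, followed by a trivial fibration. The middle object is built from the domain of $f$ and from objects of $S$ by pushouts and colimits of sequences, so it lies in $\mathcal K$. With $J$ in place of $I$ we get the other factorization. So $\mathcal K$ is a model category. For a map of $\mathcal K$, the RLP against $I$ or $J$ means the same in $\mathcal K$ as in $\mathcal M$, so it characterizes the trivial fibrations or the fibrations of $\mathcal K$. Sequences of relative cell complexes in $\mathcal K$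 are such sequences in $\mathcal M$, with the same colimits, so smallness is inherited. Hence $\mathcal K$ is cofibrantly generated by $I,J$, and it is combinatorial.

\emph{Right adjoint.} The special adjoint functor theorem states that a colimit-preserving functor out of a cocomplete, co-wellpowered category with a generating set has a right adjoint. The category $\mathcal K$ is co-wellpowered by (P3) and is generated by the set of objects in the definition of local presentability. So the inclusion has a right adjoint $r$, with counit $\varepsilon_X\colon rX\to X$, and $\mathcal M(A,\varepsilon_X)$ is bijective for $A\in\mathcal K$.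

\emph{Quillen equivalence.} The inclusion preserves cofibrations and trivial cofibrations by definition. The counit is a trivial fibration. Indeed, let $i\colon A\to B$ be in $I$ and $\varepsilon_Xu=vi$. Since $B\in\mathcal K$, there is $h\colon B\to rX$ with $\varepsilon_Xh=v$. Then $\varepsilon_Xhi=\varepsilon_Xu$, and $hi=u$ since $A\in\mathcal K$. A map $A\to X$ with $A\in\mathcal K$ is the composite of its adjunct $A\to rX$ with the weak equivalence $\varepsilon_X$, so by two-out-of-three one is a weak equivalence if and only if the other is.

\emph{Case (a).} Let $\mathcal K$ be the closure of $S$ under small colimits: the union of the stages obtained from $S$ by repeatedly adjoining colimits of small diagrams. It is cocomplete, and a class of objects of $\mathcal K$ that contains $S$ and is closed under colimits is all of $\mathcal K$. We check that $S$ is a strong generator of $\mathcal K$. Let $f,g\colon X\to Y$ in $\mathcal K$ satisfy $fh=gh$ for all $h$ with domain in $S$. The class of $E$ such that $fh=gh$ for all $h\colon E\to X$ contains $S$, and it is closed under colimits because colimit injections are jointly epimorphic. It therefore contains $X$, and $h=\mathrm{id}_X$ gives $f=g$. Let $m\colon A\to B$ be a monomorphism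 of $\mathcal K$ through which all maps from $S$ to $B$ factor. The class of $E$ with $\mathcal K(E,m)$ bijective contains $S$, and it is closed under colimits because $\mathcal K(\operatorname{colim}E_i,-)\cong\lim\mathcal K(E_i,-)$. So it is all of $\mathcal K$, and $m$ is an isomorphism by the Yoneda lemma. If the objects of $S$ are $\lambda$-presentable in $\mathcal K$, then (P2) applies. An object of $\mathcal K$ that is $\lambda$-presentable in $\mathcal M$ is so in $\mathcal K$, since colimits agree. The last sentence of (a) now follows from Lemma~\ref{lem:aleph0} below.

\emph{Case (b).} The category $\mathcal K$ is cocomplete, and under VP every cocomplete category with a small dense subcategory is locally presentable \cite[Thm.~6.14]{AR}.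
\end{proof}

\begin{lemma}\label{lem:aleph0}
An object $A$ of a cocomplete category $\mathcal M$ that is $\aleph_0$-small relative to all maps is $\aleph_0$-presentable.
\end{lemma}

\begin{proof}
We first write an infinite directed poset $P$, of cardinality $\mu$, as the union of an increasing family $(P_\alpha)_{\alpha<\mu}$ of directed subposets of cardinality less than $\mu$ with $P_\beta=\bigcup_{\alpha<\beta}P_\alpha$ for limit $\beta$ (see \cite[Section~1.A, around Cor.~1.7]{AR}). Enumerate $P=\{p_\xi:\xi<\mu\}$ and choose an upper bound $u(Q)$ for each finite $Q\subseteq P$. If $\mu=\aleph_0$, let $P_0=\{p_0\}$ and $P_{n+1}=Q\cup\{u(Q)\}$ with $Q=P_n\cup\{p_{n+1}\}$. If $\mu>\aleph_0$, let $P_\alpha$ be the closure of $\{p_\xi:\xi<1+\alpha\}$ under $u$; it has cardinality at most $\max(|\alpha|,\aleph_0)<\mu$, and the family is continuous because $u$ takes finite arguments.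

We show by induction on $|P|$ that $\mathcal M(A,-)$ preserves colimits of diagrams $X\colon P\to\mathcal M$. A finite directed poset has a top element, and such colimits are preserved by all functors. For infinite $P$, the objects $Y_\alpha=\operatorname{colim}_{p\in P_\alpha}X_p$ form a $\mu$-sequence with colimit $\operatorname{colim}_PX$. Smallness and the inductive hypothesis give
\[
\mathcal M(A,\operatorname{colim}_PX)\cong\operatorname{colim}_{\alpha<\mu}\mathcal M(A,Y_\alpha)\cong\operatorname{colim}_{\alpha<\mu}\operatorname{colim}_{p\in P_\alpha}\mathcal M(A,X_p),
\]
and the right side is $\operatorname{colim}_{p\in P}\mathcal M(A,X_p)$.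
\end{proof}

The induction passes through every infinite cardinal $\mu$, including those of cofinality $\omega$, and uses smallness for sequences of length $\mu$. An $\aleph_1$-small object gives no information at such $\mu$, and these are the cardinals $\mu_s$ at which $F$ acquires its new elements.

\section{Algebras for a monad on sets}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The category $\mathbf{Set}^T$ is complete and cocomplete \cite[Ch.~4]{Borceux}, so it carries the trivial model structure. Let $U$ be the forgetful functor and $W$ its left adjoint, so that $T=UW$. The functor $U$ is faithful, reflects isomorphisms, and is represented by $W(1)$.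

(i)$\Rightarrow$(ii). Quillen equivalences induce equivalences of homotopy categories, and $\mathrm{Ho}(\mathbf{Set}^T)=\mathbf{Set}^T$.

(ii)$\Rightarrow$(iii). This is Proposition~\ref{prop:obstruction}.

(iii)$\Rightarrow$(iv). Let $T$ preserve $\lambda$-filtered colimits. Then $U$ creates them. Indeed, let $c_i\colon A_i\to A$ be the colimit of the underlying sets of a $\lambda$-filtered diagram of algebras $(A_i,a_i)$, with unit $\eta$ and multiplication $\mu$ of $T$. As in Lemma~\ref{lem:creates} there is a unique $a\colon TA\to A$ with $aT(c_i)=c_ia_i$, and it has the universal property. The law $a\eta_A=\mathrm{id}$ holds after composition with each $c_i$, and $a\mu_A=aT(a)$ holds after composition with each $TT(c_i)$; both families are jointly epimorphic, the second because $TT$ also preserves the colimit. Hence $U\cong\mathbf{Set}^T(W(1),-)$ preserves $\lambda$-filtered colimits and $W(1)$ is $\lambda$-presentable. It is a strong generator. Maps out of $W(1)$ detect equality because $U$ is faithful. A monomorphism $m$ is injective because $U$ is a right adjoint, and it is surjective if all maps from $W(1)$ factor through it; then it is an isomorphism. Now (P2) applies.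

(iv)$\Rightarrow$(i). By (P1) all objects are presentable, hence small relative to all maps. The sets $I,J$ of Lemma~\ref{lem:generation} therefore cofibrantly generate the trivial model structure, which is itself combinatorial.
\end{proof}

\begin{remark}
The category $\mathrm{Alg}(F)$ of Section~\ref{sec:algebras} is of this form. Every functor preserves split coequalizers, so by Lemma~\ref{lem:creates} the functor $U$ creates coequalizers of pairs whose underlying pair has a split coequalizer, and Beck's monadicity theorem gives $\mathrm{Alg}(F)\simeq\mathbf{Set}^T$ for $T=UW$. For this monad all four conditions of Theorem~\ref{thm:C} fail, while the trivial model structure is cofibrantly generated.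
\end{remark}

\begin{thebibliography}{9}

\bibitem{AR} Ad\'amek and Rosick\'y, \emph{Locally Presentable and Accessible Categories}.

\bibitem{Borceux} Borceux, \emph{Handbook of Categorical Algebra 2}.

\bibitem{DS} Dwyer and Spali\'nski, \emph{Homotopy theories and model categories}.

\bibitem{Erratum} \emph{Erratum to ``Small presentations of model categories and Vop\v{e}nka's principle''}, \texttt{https://www.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak hha/\allowbreak 2021/\allowbreak 0023/\allowbreak 0002/\allowbreak HHA-2021-0023-0002-a020.pdf}.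

\bibitem{MacLane} Mac Lane, \emph{Categories for the Working Mathematician}.

\bibitem{Raptis} G.~Raptis, \emph{On the cofibrant generation of model categories}, 2009.

\end{thebibliography}
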